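# The polynomials of $\tan n\theta=n\tan\theta$: irreducible up to the factor $x+1$

## 1. A first guess, and what $n=4,5,6,7$ say about it

For integers $n\ge1$ put
$$p_n(x)=\frac{(n-1)(x^{n+1}-1)-(n+1)(x^n-x)}{(x-1)^3}. \tag{1}$$
These polynomials come from the equation $\tan n\theta=n\tan\theta$. Cleared of denominators it reads $\sin n\theta\cos\theta-n\cos n\theta\sin\theta=0$, and the product formulas give
$$\sin n\theta\cos\theta-n\cos n\theta\sin\theta=-\tfrac12G(\theta),\qquad G(\theta)=(n-1)\sin(n+1)\theta-(n+1)\sin(n-1)\theta. \tag{2}$$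
Write $F_n(x)=(n-1)(x^{n+1}-1)-(n+1)(x^n-x)$ for the numerator in (1). With $x=e^{2i\theta}$,
$$F_n(e^{2i\theta})=2i\,e^{i(n+1)\theta}\,G(\theta), \tag{3}$$
since $e^{2i(n+1)\theta}-1=2ie^{i(n+1)\theta}\sin(n+1)\theta$ and $e^{2in\theta}-e^{2i\theta}=2ie^{i(n+1)\theta}\sin(n-1)\theta$. So the roots of $p_n$ encode the solutions $\theta$. How does $p_n$ factor over $\mathbb Q$?

We shall see in Lemma 1 that $p_n(x)=\sum_{j=1}^{n-1}j(n-j)x^{j-1}$. Thus $p_1=0$, $p_2=1$, $p_3=2(x+1)$, and we look at $n\ge4$. The answer one would first guess is that $p_n$ is irreducible. Test it.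

* $n=4$: $p_4=3x^2+4x+3$ has discriminant $-20$, so it is irreducible.
* $n=5$: $p_5=4x^3+6x^2+6x+4=2(x+1)(2x^2+x+2)$. The guess fails.
* $n=6$: $p_6=5x^4+8x^3+9x^2+8x+5$. With $w=x+x^{-1}$ the equation becomes $5w^2+8w-1=0$. Its discriminant is $84$, not a square, so $w$ has degree $2$. Both values $w=(-4\pm\sqrt{21})/5$ are real with $|w|<2$, so $x$, a root of $x^2-wx+1$, is not real and has degree $4$. Hence $p_6$ is irreducible.
* $n=7$: $p_7=2(x+1)(3x^4+2x^3+4x^2+2x+3)$. For the quartic, $3w^2+2w-2=0$, with discriminant $28$ and roots $(-1\pm\sqrt7)/3$ in $(-2,2)$. So the quartic is irreducible.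

The failure at $n=5$ is forced: for odd $n$ the coefficient sequence $j(n-j)$ is symmetric of even length, so $p_n(-1)=0$. The corrected guess is the conjecture posed in "Western Number Theory Problems, 16 & 19 Dec 1999" (http://www.math.colostate.edu/%7Eachter/wntc/problems/problems2000.pdf): $p_n$ is irreducible if $n$ is even, and is $x+1$ times an irreducible if $n$ is odd. It is true for every $n\ge4$, and these notes prove it.

We use throughout
$$g=(n-1)n(n+1),\qquad h=\begin{cases}p_n & n\text{ even},\\ p_n/(2(x+1)) & n \text{ odd},\end{cases}$$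
$$q=1,\ M=n-1,\ \mathcal L=\log 2n\ \ (n\text{ even});\qquad q=4,\ M=\tfrac{n-1}2,\ \mathcal L=\log n\ \ (n\text{ odd}).$$
Also $u^+=\max(u,0)$, and irreducibility and degrees are over $\mathbb Q$.

**Theorem 1.** For every $n\ge4$, $h$ is irreducible over $\mathbb Q$. So $p_n$ is irreducible for $n$ even, and is $x+1$ times an irreducible polynomial for $n$ odd.

**Theorem 2.** Let $n\ge4$, $r=\lfloor n/2\rfloor-1$. Let $\theta$ be a solution of $\tan n\theta=n\tan\theta$, in the sense $(n-1)\sin(n+1)\theta=(n+1)\sin(n-1)\theta$, with $\sin\theta\cos\theta\ne0$. Then $\cos2\theta$ and $\tan^2\theta$ have degree exactly $r$ over $\mathbb Q$, and $e^{2i\theta},\tan\theta,\sin\theta,\cos\theta$ have degree exactly $2r$. Consequently $T_n''(z)$ (equivalently $U_{n-1}'(z)$, or $C^{(2)}_{n-2}(z)$) is irreducible for $n$ even and $z$ times an irreducible for $n$ odd. Also $\sum_{k\ge1}(-1)^kk\binom{n+1}{2k+1}t^{2k-2}$ is irreducible. For distinct $m,n\ge4$, $\gcd(p_m,p_n)$ over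 $\mathbb Q$ is $1$ or $x+1$.

For $n=4$ all of this is visible: $w=2\cos2\theta=-\frac43$, so $\tan^2\theta=\frac{2-w}{2+w}=5$. Indeed, for $t^2=5$, $\tan4\theta=\frac{4t-4t^3}{1-6t^2+t^4}=\frac{-16t}{-4}=4t$.

## 2. Coefficients, roots, and exact formulas at the roots

**Lemma 1 (coefficients).** Let $n\ge4$.

1. $p_n(x)=\sum_{j=1}^{n-1}j(n-j)x^{j-1}$.
2. $p_n(1+y)=\sum_{k=3}^{n+1}c_ky^{k-3}$ with $c_k=(k-2)\binom{n+1}k=\dfrac{g}{k(k-1)}\binom{n-2}{k-3}$.
3. $h\in\mathbb Z[x]$ is primitive, with leading coefficient $M$, degree $n-2$ ($n$ even) or $n-3$ ($n$ odd), and $h(\pm1)\ne0$. Moreover $p_n(1)=g/6$, and $p_n(-1)=n/2$ for $n$ even.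

*Proof.* For 1, let $P$ be the right side, and $e_j=j(n-j)$ for $0\le j\le n$, $e_j=0$ otherwise. The coefficient of $x^m$ in $(x-1)^3\cdot xP$ is $e_{m-3}-3e_{m-2}+3e_{m-1}-e_m$. For $3\le m\le n$ this is, up to sign, a third difference of a quadratic polynomial, so it is $0$. For $m=1,2,n+1,n+2$ it is, respectively, $-(n-1)$; $3(n-1)-2(n-2)=n+1$; $2(n-2)-3(n-1)=-(n+1)$; $n-1$. Hence $(x-1)^3xP=xF_n$.

For 2, the coefficients of $y^0,y^1$ in $F_n(1+y)$ are $0$ and $(n-1)(n+1)-(n+1)(n-1)=0$. For $k\ge2$ the coefficient is $(n-1)\binom{n+1}k-(n+1)\binom nk=(k-2)\binom{n+1}k$, because $(n+1)\binom nk=(n+1-k)\binom{n+1}k$. It vanishes for $k=2$; divide by $y^3$. The second form of $c_k$ for $k\ge 3$ is $\binom{n+1}{k}=\frac{(n+1)n(n-1)}{k(k-1)(k-2)}\binom{n-2}{k-3}$.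

For 3, $p_n(1)=c_3=g/6$. If $n$ is even, $p_n$ contains the coefficients $n-1$ and $2(n-2)$, which are coprime because $n-1$ is odd. So $p_n$ is primitive, and $p_n(-1)=F_n(-1)/(-8)=(-4n)/(-8)=n/2$. If $n$ is odd, all $j(n-j)$ are even, and $p_n/2$ contains the coprime coefficients $\frac{n-1}2$ and $n-2$, so it is primitive. Here $F_n(-1)=0$, so $p_n(-1)=0$, and $p_n'(-1)=F_n'(-1)/(-8)=\frac{-2(n^2-1)}{-8}=\frac{n^2-1}4\ne0$. By Gauss' lemma the quotient $h=(p_n/2)/(x+1)$ is integral and primitive, $h(1)=g/24$ and $h(-1)=\frac{n^2-1}8$. $\square$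

**Lemma 2 (roots).** All roots of $p_n$ are simple and lie on the unit circle. The roots of $h$ are not real.

*Proof.* $G(k\pi/n)=(-1)^k\big[(n-1)+(n+1)\big]\sin\frac{k\pi}n=(-1)^k2n\sin\frac{k\pi}n$. So $G$ changes sign on each interval $(\frac{k\pi}n,\frac{(k+1)\pi}n)$, $1\le k\le n-2$. By (3) the zeros give $n-2=\deg p_n$ distinct roots $e^{2i\theta}\neq1$ of $p_n$. The only real candidates are $\pm1$, and $h(\pm1)\ne0$. $\square$

**Lemma 3 (formulas at a root).** Let $h(\alpha)=0$ and $L(\alpha)=|(n-1)-(n+1)\alpha|$. Then $L(\alpha)=|(n-1)\alpha-(n+1)|<2n$, and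
$$\alpha^n-1=\frac{2n(1-\alpha)}{(n-1)\alpha-(n+1)},\qquad \alpha^n+1=\frac{-2(1+\alpha)}{(n-1)\alpha-(n+1)},\tag{4}$$
$$|p_n'(\alpha)|=\frac{g}{|1-\alpha|\,L(\alpha)}. \tag{5}$$

*Proof.* The two forms of $L$ agree since $|\alpha|=1$: conjugating $(n-1)-(n+1)\alpha$ gives $\alpha^{-1}\big((n-1)\alpha-(n+1)\big)$. The triangle inequality gives $L\le2n$ with equality only for $\alpha=-1$, which is excluded. From $F_n(\alpha)=0$ we get $\alpha^n=\frac{(n-1)-(n+1)\alpha}{(n-1)\alpha-(n+1)}$, and (4) follows. Expanding both sides shows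
$$xF_n'-\tfrac{n+1}2F_n=\tfrac{n^2-1}2\,(x^n-1)(x-1). \tag{6}$$
(The left side is $\frac{n^2-1}2x^{n+1}+\frac{n^2-1}2$ plus $x^n(n+1)\frac{1-n}2$ plus $x(n+1)\frac{1-n}2$.) Since $F_n'(\alpha)=(\alpha-1)^3p_n'(\alpha)$,
$$|p_n'(\alpha)|=\frac{n^2-1}2\cdot\frac{|\alpha^n-1|}{|\alpha-1|^2},$$
and (4) turns this into (5). $\square$

**Lemma 4 (a special value).** With $c=\frac{n-1}{n+1}$, $\ (n+1)^{n-2}p_n(c)=\frac{n(n-1)^n}2$.

*Proof.* Since $(n+1)c=n-1$, $F_n(c)=c^n\big((n-1)c-(n+1)\big)=-\frac{4n}{n+1}c^n$. Divide by $(c-1)^3=-8/(n+1)^3$. $\square$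

For $n=6$: $5\cdot5^4+8\cdot5^3\cdot7+9\cdot5^2\cdot7^2+8\cdot5\cdot7^3+5\cdot7^4=46875=3\cdot5^6$, as the lemma says.

**Lemma 5 (no roots of unity).** No root of $h$ is a root of unity.

*Proof.* Recall that for $m'\ge2$, $\Phi_{m'}(1)=\pi$ if $m'$ is a power of a prime $\pi$, and $\Phi_{m'}(1)=1$ otherwise. Let $\zeta\ne1$ of order $\ell$ be a root of $p_n$, so $(n-1)(\zeta^{n+1}-1)=(n+1)\zeta(\zeta^{n-1}-1)$. If one of $\zeta^{n\pm1}$ is $1$, so is the other, so $\zeta^2=1$ and $\zeta=-1$. Otherwise take absolute norms from $\mathbb Q(\zeta)$, then $\varphi(\ell)$-th roots. For $\eta\in\mathbb{Q}(\zeta)$ a root of unity of order $m'\ge2$, $|N(1-\eta)|^{1/\varphi(\ell)}=\Phi_{m'}(1)^{1/\varphi(m')}$. So $\frac{n-1}{n+1}=u/v$, where each of $u,v$ is $1$ or $\pi^{1/\varphi(\pi^s)}$ with $\pi$ prime, $s\ge1$. If $u,v$ involve the same prime, the quotient is that prime to an exponent in $(-1,1)$. As it is rational, the exponent is $0$ and $u/v=1$, impossible. Otherwise unique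 factorization forces every exponent that occurs to be an integer, so the prime power is $\pi^s=2$ and $u,v\in\{1,2\}$. As $u/v<1$, $u/v=\frac12$ and $n=3$, excluded. So $\zeta=-1$ is the only possibility, and $h(-1)\ne0$. $\square$

## 3. Newton polygons, Eisenstein at $x=1$, and clusters that Eisenstein cannot join

Let $v$ be the valuation on $\overline{\mathbb Q}_p$ with $v(p)=1$. The Newton polygon of $P(y)=\sum\kappa_ky^k$ is the lower convex hull of the points $(k,v(\kappa_k))$. An edge of slope $-\lambda$ and horizontal length $\ell$ corresponds to exactly $\ell$ roots of valuation $\lambda$. We shall always read polygons in the same way.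

**Lemma 6 (reading and gluing).** Let $P(y)=\sum\kappa_ky^k$ have integral coefficients in a finite unramified extension $K$ of $\mathbb Q_p$.

1. Let $0=k_0<k_1<\dots<k_s$ be indices with $v(\kappa_{k_i})=\eta_i$, $\eta_0>\eta_1>\dots>\eta_s=0$. Suppose $v(\kappa_k)\ge\eta_i$ for $k_i<k<k_{i+1}$, and that the slopes of the chords from $(k_i,\eta_i)$ to $(k_{i+1},\eta_{i+1})$ do not decrease with $i$. Then these chords form the part of the polygon with negative slope. So $P$ has exactly $k_s$ roots of positive valuation, and their valuations are read off the chords.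
2. If exactly $\ell$ roots of $P$ have valuation $1/\ell$, they form one Galois orbit over $K$.

*Proof.* 1. Each chord descends, so a point at height at least $\eta_i$ over its interior lies above it. Beyond $k_s$ all heights are $\ge0$. 2. If $v(\beta)=1/\ell$, the ramification index of $K(\beta)/K$ is divisible by $\ell$, so $\beta$ has at least $\ell$ conjugates over $K$, all of valuation $1/\ell$. $\square$

Part 2 is the mechanism behind Eisenstein's criterion. If $h=f_1f_2$ over $\mathbb Q$, a Galois orbit of roots over $K$ lies entirely in $f_1$ or entirely in $f_2$. We call such a glued set of roots a block.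

**Where Eisenstein works.** Suppose $n+1=p$ is prime, $p\ge5$. In $p_n(1+y)=\sum c_ky^{k-3}$ with $c_k=(k-2)\binom pk$, all of $c_3,\dots,c_{p-1}$ are divisible by $p$, $c_3=\binom p3$ is not divisible by $p^2$, and $c_p=p-2$ is a unit. So $p_n$ is irreducible. For $n=8$ and the prime $3$ one finds $(c_3,\dots,c_9)=(84,252,378,336,180,54,7)$, again an Eisenstein polynomial.

**Several blocks at one center.** For $n=25$, $p=5$: $c_3=2600$, $c_5=3\cdot65780$ and $c_{25}=23\cdot26$ have $5$-adic valuations $2,1,0$. The polygon of $p_{25}(1+y)$ has vertices $(0,2),(2,1),(22,0)$ (Section 4 checks the points in between). So $2$ roots have $v(\alpha-1)=\frac12$ and $20$ have $v(\alpha-1)=\frac1{20}$: two blocks, of sizes $2$ and $20$.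

**Where it stops.** Take $n=21$, $p=11$, $h$ of degree $18$. Modulo $11$, $F_{21}\equiv20(x^{22}-1)\equiv 20(x^2-1)^{11}$, so the roots of $h$ cluster around $1$ and around $-1$. Around $1$ the polygon runs from $(0,1)$ to $(8,0)$: one block of $8$. Around $-1$ there are $11$ roots of $F_{21}$, one of them $-1$ itself, and the other $10$ form one block (Section 4(c)). Nothing at $11$ glues the two blocks, so a splitting $8+10$ is allowed. At $p=7$ the blocks have sizes $4,7,7$ (Section 4(a),(b)), and $8$ is not a sum of some of these, so here a second prime rescues us. But playing degrees against each other has no reason to work for all $n$. We shall see at the end of Section 4 that for $n=49$ all primes dividing $g$ together allow a factor of degree $4$.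

**What to measure instead.** For $h=f_1f_2$ consider the resultant
$$\mathrm{Res}(f_1,f_2)=a_1^{d_2}a_2^{d_1}\prod_{f_1(\alpha)=0}\ \prod_{f_2(\alpha')=0}(\alpha-\alpha')=a_1^{d_2}\prod_{f_1(\alpha)=0}f_2(\alpha)\in\mathbb Z,$$
where $d_i$ and $a_i$ are the degree and leading coefficient of $f_i$. (Example: $\mathrm{Res}(x^2+1,3x^2+4x+3)=(4i)(-4i)=16$. The prime $2$ appears because modulo $2$ both polynomials are $(x+1)^2$.) Up to corrections at non-unit roots, $v_p(\mathrm{Res})$ is a sum of $v(\alpha-\alpha')$ over pairs in a common cluster. Blocks in different clusters contribute nothing, and a block is never split (with one small exception at $p=2$). So $v_p(\mathrm{Res})$ is small although the blocks are not glued. In the example $n=21$ no prime divides $\mathrm{Res}$ at all. On the other side, (5) gives $\prod_{f_1(\alpha)=0}|h'(\alpha)|=\prod|f_1'(\alpha)f_2(\alpha)|$ almost explicitly, and this makes $|\mathrm{Res}|$ large. These two facts contradict each other;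 the rest of the proof makes this quantitative.

## 4. The blocks of roots of $h$ at the primes dividing $g$

For odd $p\mid g$ let $N=N_p$ be the unique one of $n-1,n,n+1$ divisible by $p$. For $p=2$ let $N_2=n$ if $n$ is even, and let $N_2$ be the multiple of $4$ among $n\pm1$ if $n$ is odd. Write $N=p^em$ with $p\nmid m$. Let $\mu_m$ be the group of $m$-th roots of unity in $\overline{\mathbb Q}_p$; distinct elements have distinct residues, and $\mathbb Q_p(\zeta)$ is unramified over $\mathbb Q_p$ for $\zeta\in\mu_m$. Put $U_\zeta=\{x:v(x-\zeta)>0\}$.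

**Proposition 7 (blocks).** Let $n\ge4$ and $p\mid g$. Every root of $h$ that is a $p$-adic unit lies in some $U_\zeta$, $\zeta\in\mu_m$. The roots of $h$ in $U_\zeta$ are the disjoint union of blocks $B_j$ of the following sizes.

| line | case | first block | further blocks |
|---|---|---|---|
| 1 | $p$ odd, $\zeta=1$ | $\lvert B_1\rvert=p-3$ | $\lvert B_j\rvert=p^j-p^{j-1}$, $2\le j\le e$ |
| 2 | $p$ odd, $\zeta\ne\pm1$ | $\lvert B_1\rvert=p$ | $\lvert B_j\rvert=p^j-p^{j-1}$, $2\le j\le e$ |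
| 3 | $p$ odd, $\zeta=-1$, $n$ odd | $\lvert B_1\rvert=p-1$ | $\lvert B_j\rvert=p^j-p^{j-1}$, $2\le j\le e$ |
| 4 | $p$ odd, $\zeta=-1$, $n$ even | $\lvert B_1\rvert=p+1$ | $\lvert B_j\rvert=p^j-p^{j-1}$, $2\le j\le e$ |
| 5 | $p=2$, $n$ even, $\zeta=1$ | none | $\lvert B_j\rvert=2^{j-1}$, $2\le j\le e$ |
| 6 | $p=2$, $n$ even, $\zeta\ne1$ | $\lvert B_1\rvert=2$ | $\lvert B_j\rvert=2^{j-1}$, $2\le j\le e$ |
| 7 | $p=2$, $n$ odd, $\zeta=1$ | none | $\lvert B_j\rvert=2^{j-1}$, $3\le j\le e$ |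
| 8 | $p=2$, $n$ odd, $\zeta\ne1$ | $\lvert B_2\rvert=4$ | $\lvert B_j\rvert=2^{j-1}$, $3\le j\le e$ |

Moreover $v(\alpha-\zeta)=1/|B_j|$ for $\alpha\in B_j$, except that $v(\alpha-\zeta)=1$ on $B_1$ in line 6, and:

1. Every block except $B_1$ in line 6 is a single Galois orbit over some finite unramified extension of $\mathbb Q_p$ (over $\mathbb Q_p$ itself in lines 1, 3, 4).
2. If $i<j$, $\alpha\in B_i$, $\alpha'\in B_j$ (same $\zeta$), then $v(\alpha-\alpha')=1/|B_j|$.
3. In line 6 the two roots of $B_1$ differ by an element of valuation exactly $1$.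

The proof fills the rest of this section.

**Step 1: which residues occur.** Put $F=F_n$, except $F=F_n/2$ if $p=2$ and $n$ is odd. Modulo $p$, $F$ is, up to a nonzero constant,
$$(x^m-1)^{p^e}\ (N=n+1),\qquad (x+1)(x^m-1)^{p^e}\ (N=n),\qquad x\,(x^m-1)^{p^e}\ (N=n-1).$$
For $N=n+1$ only the term $(n-1)(x^{n+1}-1)$ (halved if $p=2$) survives. For $N=n$, $F\equiv-(x^{n+1}-1)-(x^n-x)=-(x+1)(x^n-1)$. For $N=n-1$ only $-(n+1)x(x^{n-1}-1)$ (halved if $p=2$) survives. So unit roots of $h$ have residue in $\mu_m$, or $-1$ when $N=n$. If $p$ is odd and $N=n$ is odd, then $m$ is odd, $-1\notin\mu_m$, and the class of $-1$ contains exactly one root of $F$, namely $-1$ itself, which is not a root of $h$. If $p$ is odd and $N=n$ is even, then $m$ is even and $-1\in\mu_m$. If $p=2$, then $-1$ and $1$ have the same residue. So the discs $U_\zeta$ contain all unit roots of $h$.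

**Step 2: valuations of binomials.** From $\binom Nk=\frac Nk\binom{N-1}{k-1}$, for $1\le k\le N$,
$$v\tbinom Nk\ge e-v(k);\quad v\tbinom Nk\ge e-i+1\ \ (1\le k<p^i);\quad v\tbinom Nk\ge e\ \ (p\nmid k);\quad v\tbinom N{p^i}=e-i\ \ (0\le i\le e). \tag{7}$$
For the last: by Lucas' theorem a binomial $\binom ab$ is prime to $p$ exactly when every base-$p$ digit of $b$ is at most the corresponding digit of $a$. The lowest $e$ digits of $N-1$ are all $p-1$, so $\binom{N-1}{p^i-1}$ is a unit. The second bound is trivially true for $i>e$, and binomials with $k>N$ are $0$.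

In each case below we list indices where the height is exactly known and check that between consecutive ones the heights are at least the height at the left one. Lemma 6 then gives the sizes and valuations, and, wherever $\ell$ roots have valuation $1/\ell$, a single orbit over $\mathbb Q_p(\zeta)$. If the valuations $v(\alpha-\zeta)$ decrease strictly from block to block, item 2 is automatic, because $v(\alpha-\zeta)>v(\alpha'-\zeta)=1/|B_j|$.

**(a) $p$ odd, $\zeta=1$.** Here $v(g)=e$ and $v(c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$. For $3\le k<p^i$ at most one of $k,k-1$ is divisible by $p$, and neither by $p^i$, so $v(c_k)\ge e-i+1$. For $k=p^i$, $1\le i\le e$: $n-2\equiv-3,-2,-1\pmod{p^e}$ for $N=n+1,n,n-1$. So the lowest digit of $n-2$ is $p-3$, $p-2$ or $p-1$, and the next $e-1$ digits are $p-1$. The number $p^i-3$ has lowest digit $p-3$, then $i-1$ digits $p-1$. By Lucas $\binom{n-2}{p^i-3}$ is a unit, so $v(c_{p^i})=e-i$. For $p\ge5$, $v(c_3)=e$. So the polygon of $p_n(1+y)$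 has vertices $(0,e)$ (only for $p\ge5$) and $(p^i-3,e-i)$, $1\le i\le e$. This is line 1, since the removed root $-1$ is not in $U_1$ and $p-3<p^2-p$.

**(b) $p$ odd, $\zeta\ne\pm1$.** Put $x=\zeta(1+y)$ and $E=(1+y)^N-1=\sum_{k\ge1}\binom Nky^k$. Since $\zeta^N=1$, $x^N=1+E$, and
$$\begin{aligned}
N=n:&\quad F=E\,[(n-1)\zeta(1+y)-(n+1)]+2n(\zeta(1+y)-1),\\
N=n+1:&\quad F=(n-1)E-N\big(\zeta^{-1}(1+y)^n-\zeta(1+y)\big),\\
N=n-1:&\quad F=N\big(\zeta^2(1+y)^{n+1}-1\big)-(n+1)\zeta(1+y)E.
\end{aligned}\tag{8}$$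
So $F=E\cdot(A+By)+N\cdot W(y)$ with integral $A,B$ and $W$. The residue of $A$ is that of $-(\zeta+1)$, $-2$, $-2\zeta$ respectively, so $A$ is a unit. The constant terms $2n(\zeta-1)$, $-N(\zeta^{-1}-\zeta)$, $N(\zeta^2-1)$ have valuation $e$ since $\zeta^2\ne1$ in the residue field. The coefficient of $y^k$, $k\ge1$, is
$$A\tbinom Nk+B\tbinom N{k-1}[k\ge2]+N\cdot(\text{integral}).$$
By (7) it has valuation $\ge e-i+1$ for $1\le k<p^i$, $i\ge1$. For $k=p^i$, $1\le i\le e$, the three terms have valuation $e-i$, $\ge e$ (as $p\nmid p^i-1$), $\ge e$, so the valuation is exactly $e-i$. Vertices: $(0,e),(p,e-1),(p^2,e-2),\dots,(p^e,0)$. This is line 2, since $p<p^2-p$.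

**(c) $p$ odd, $\zeta=-1\in\mu_m$.** Then $N$ is even. So either $n$ is odd and $N=n\pm1$, or $n$ is even and $N=n$.

*$n$ odd.* The constant term is $F(-1)=0$ (the removed simple root). By (8) the coefficient of $y$ is $(n-1)N-N(-n+1)=2N(n-1)$ for $N=n+1$ and $N(n+1)+(n+1)N=2N(n+1)$ for $N=n-1$, of valuation $e$. The coefficients with $k\ge2$ are estimated as in (b), with $A\equiv-2$ resp. $2$. So $F$ has the points $(1,e),(p,e-1),\dots,(p^e,0)$; divide by $y$. This is line 3.

*$n$ even, $N=n$.* By (8), $F=-(n-1)yE-2nE-4n-2ny$. The constant term $-4n$ and the $y$-coefficient $-2n\cdot n-2n=-2n(n+1)$ have valuation $e$. For $k\ge2$ the coefficient is $-(n-1)\binom n{k-1}-2n\binom nk$, and $v(2n\binom nk)\ge e$. So for $k\le p^i$, $i\ge1$, the height is $\ge e-i+1$, and $k=p^i+1$, $1\le i\le e$, has height exactly $e-i$. Vertices: $(0,e),(p+1,e-1),(p^2+1,e-2),\dots,(p^e+1,0)$. This is line 4, since $p+1<p^2-p$ for $p\ge3$.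

**(d) $p=2$, $n$ even ($N=n$).** *$\zeta=1$.* Now $v(g)=e$, so $v(c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$. As $n-2\equiv2^e-2\pmod{2^e}$, bit $0$ of $n-2$ is $0$ and bits $1,\dots,e-1$ are $1$. For $k=2^i+1$, $1\le i\le e$: $2^i-2$ has only bits $1,\dots,i-1$, so $\binom{n-2}{2^i-2}$ is odd and $v(c_k)=e-i$. For $k=2^i$, $i\ge2$: $2^i-3$ is odd, so $\binom{n-2}{2^i-3}$ is even and $v(c_k)\ge e-i+1$. For $3\le k<2^i$, $v(k(k-1))\le i-1$ and again $v(c_k)\ge e-i+1$. So all $k\le2^i$ have height $\ge e-i+1$, and the vertices are $(2^i-2,e-i)$, $1\le i\le e$. This is line 5; in particular $0<v(\alpha-1)\le\frac12$ for all roots of $h$ in $U_1$.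

*$\zeta\ne1$* (of odd order). By (8) with $A=(n-1)\zeta-(n+1)$, which has the residue of $\zeta+1$ and is a unit, the constant term $2n(\zeta-1)$ has valuation $e+1$. The $y$-coefficient $nA+2n\zeta$ has valuation $e$. For $k\ge2$ the coefficient is $A\binom nk+(n-1)\zeta\binom n{k-1}$, of valuation $\ge e-i+1$ for $k<2^i$ and exactly $e-i$ for $k=2^i$, $1\le i\le e$ (as $v\binom n{2^i-1}\ge e$). The vertices are $(0,e+1),(2,e-1),(4,e-2),\dots,(2^e,0)$, and $(1,e)$ lies on the first edge. That edge has slope $-1$ and gives the two roots of $B_1$. The others have slopes $-\frac12,-\frac14,\dots$ and give $B_j$, $2\le j\le e$.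

To separate the two roots of $B_1$, put $y=2z$ and divide by $2n$. The terms $k=0,1,2$ become $\zeta-1$, $(A+2\zeta)z$, $(n-1)(A+2\zeta)z^2$. (For $k=2$: $A\frac{n(n-1)}2+(n-1)n\zeta=\frac{n(n-1)}2(A+2\zeta)$.) For $k\ge3$ with $2^{i-1}\le k<2^i$ the coefficient has valuation $\ge(e-i+1)+k-(e+1)=k-i>0$. So the reduction is $(\zeta+1)(1+z+z^2)$, which is separable. Hence the two values of $y$ differ by valuation exactly $1$: line 6 and item 3.

**(e) $p=2$, $n$ odd.** Here $F=F_n/2$, $e\ge2$, $v_2(g)=e+1$.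

*$\zeta=1$.* $v(\frac12c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$ is $\ge e-i+1$ for $3\le k<2^i$, and equals $e-1$ for $k=3$. For $k=2^i$, $2\le i\le e$, it equals $e-i$. Indeed $n-2\equiv-3$ or $-1\pmod{2^e}$, so bits $0,\dots,e-1$ of $n-2$ are all $1$ except possibly bit $1$, while $2^i-3$ has bits $0,\dots,i-1$ equal to $1$ except bit $1$; so $\binom{n-2}{2^i-3}$ is odd. Vertices of $\frac12p_n(1+y)$: $(0,e-1),(1,e-2),(5,e-3),\dots,(2^e-3,0)$. The single root with $v(y)=1$ is $y=-2$, that is, the removed root $x=-1$. The rest is line 7.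

*$\zeta\ne1$* (of odd order). Halving (8),
$$\begin{aligned}N=n+1:&\quad F=\tfrac{n-1}2E-\tfrac N2\big(\zeta^{-1}(1+y)^n-\zeta(1+y)\big),\\ N=n-1:&\quad F=\tfrac N2\big(\zeta^2(1+y)^{n+1}-1\big)-\tfrac{n+1}2\zeta(1+y)E,\end{aligned}$$
and $\frac{n-1}2$ resp. $\frac{n+1}2$ is odd. Let $\kappa_k$ be the coefficient of $y^k$. Then $v(\kappa_0)=e-1$, as $\zeta^2\ne1$ in the residue field. For $k\ge1$, $\kappa_k$ is a unit times $\binom Nk$, plus (if $N=n-1$, $k\ge2$) a unit times $\binom N{k-1}$, plus $\frac N2$ times an integral element. So $v(\kappa_k)\ge e-1$ for $k\le3$. For $i\ge2$, $v(\kappa_k)\ge e-i+1$ for $k<2^i$. And $v(\kappa_{2^i})=e-i$ for $2\le i\le e$, because the other terms have valuation $\ge e-1>e-i$. So the polygon is given by the points $(0,e-1),(4,e-2),(8,e-3),(16,e-4),\dots,(2^e,0)$.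

If $e=2$ there is one edge of length $4$ and slope $-\frac14$: the single orbit $B_2$.

If $e\ge3$ the first two chords have the same slope $-\frac14$. They form one edge of length $8$, and Lemma 6 does not glue it. We separate it into two orbits of four. Fix $\pi$ with $\pi^4=2$, put $y=\pi u$ and divide by $N/2$. The coefficient of $u^k$ has valuation $v(\kappa_k)-(e-1)+\frac k4$, which is positive in the following ranges:

* $k=1,2,3$: it is $\ge\frac k4$;
* $5\le k\le7$: it is $\ge\frac k4-1$;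
* $9\le k\le15$: it is $\ge\frac k4-2$;
* $2^{i-1}\le k<2^i$, $i\ge5$: it is $\ge\frac k4+2-i\ge2^{i-3}+2-i>0$.

For $k=4$, $\binom N4\pi^4/\frac N2=\binom{N-1}3$, and for $k=8$, $\binom N8\pi^8/\frac N2=\binom{N-1}7$; both are odd by Lucas. The remaining contributions to $k=4,8$ have positive valuation, since $v\binom N3,v\binom N7\ge e$ and the $\frac N2$-terms are multiplied by $2$ and $4$. The constant term is $-(\zeta^{-1}-\zeta)$ resp. $\zeta^2-1$. Dividing by the residue $1$ resp. $\zeta$ of the unit in front of $\binom Nk$, in both cases the reduction is, up to a nonzero constant,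
$$u^8+u^4+(\zeta+\zeta^{-1})=(u^4-z_1)(u^4-z_2)=(u-w_1)^4(u-w_2)^4,\qquad w_i^4=z_i,$$
where $z_1,z_2$ are the roots of $z^2+z+(\zeta+\zeta^{-1})$. They are distinct because the derivative is $1$, and nonzero because $\zeta^2\ne1$ in the residue field. So exactly four of the eight roots have $u$ with residue $w_1$, and four have residue $w_2$. Call these sets $B_2$ and $B_3$. Equivalently, $B_2$ (resp. $B_3$) consists of those of the eight roots for which $y^4/2$ has residue $z_1$ (resp. $z_2$). For $\alpha\in B_2$, $\alpha'\in B_3$, $u-u'$ is a unit, so $v(\alpha-\alpha')=v(\pi)=\frac14=1/|B_3|$. Let $K'$ be the unramified extension of $\mathbb Q_2(\zeta)$ whose residue field is generated by $z_1$. The Galois group over $K'$ fixes the residues $z_1,z_2$, so it preserves $B_2$ and $B_3$. As $v(y)=\frac14$ and $K'/\mathbb Q_2$ is unramified, each orbit has at least $4$ elements, so $B_2$ and $B_3$ are single orbits over $K'$. The later edges give $B_j$, $4\le j\le e$. This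 is line 8, and Proposition 7 is proved. $\square$

**Degrees alone do not decide.** Let $n=49$, $g=48\cdot49\cdot50$, $\deg h=46$, $M=24$. At $7$ the blocks are $4+42$ ($m=1$). At $5$ ($N=50$) they are $2,20$ around $1$ and $4,20$ around $-1$. At $3$ ($N=48$, $e=1$) there is a block of size $2$ around $-1$. Moreover $h$ has constant and leading coefficient $24$ and units next to them, so it has one root of valuation $1$ and one of valuation $-1$, both in $\mathbb Q_3$; together these make $4$ roots. At $2$ ($N=48$, $e=4$) the block $B_3$ around $1$ has $4$ roots and is an orbit over $\mathbb Q_2$. So at each of $2,3,5,7$ some Galois-stable set has $4$ roots, and degree bookkeeping at these primes does not exclude a factor of degree $4$.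

## 5. The arithmetic of a hypothetical factorization

Suppose $h=f_1f_2$ with $f_i\in\mathbb Z[x]$ primitive and nonconstant (Gauss' lemma). Put $d_i=\deg f_i$, with leading coefficients $a_i>0$, $a_1a_2=M$.

**Step 1: the factors are palindromic with $a_i\ge2$.** The roots lie on the unit circle and are not real, so each root set is closed under $\alpha\mapsto\bar\alpha=\alpha^{-1}$ and $d_i$ is even. Hence $x^{d_i}f_i(1/x)$ is a constant times $f_i$, and the constant is $1$ because $f_i(1)\ne0$. So $f_i$ is palindromic; in particular $f_i(0)=a_i$. If $a_i$ were $1$, Kronecker's theorem (a monic integer polynomial with all roots on the unit circle has only roots of unity as roots) would contradict Lemma 5. So $a_i\ge2$, and $a_i\ge3$ for $n$ even, as then $a_i\mid n-1$ is odd.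

**Step 2: $\gcd(a_1,a_2)=1$.** Let $p\mid M$. The coefficient next to the leading one in $p_n$ ($n$ even) resp. $p_n/2=(x+1)h$ ($n$ odd) is $2(n-2)$ resp. $n-2$, a unit modulo $p$. So the degree of $h$ drops by exactly one modulo $p$. Hence exactly one $a_i$ is divisible by $p$, and for that $i$ the degree of $f_i$ modulo $p$ is exactly $d_i-1$.

Consequently, if $M$ is a prime power, one of the $a_i$ would be $1$, contrary to Step 1: then $h$ is irreducible. From now on, through Section 10, **$M$ is not a prime power**. So $n\ge13$ ($n$ odd, $M\ge6$) or $n\ge16$ ($n$ even, $M\ge15$).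

**Step 3: the product of $L(\alpha)$ over the roots of one factor.** Lemma 4 evaluates $h$ at a rational point, and coprimality lets us distribute the value. Let $\hat f_i(X,Y)=Y^{d_i}f_i(X/Y)$.

*$n=2k+1$ odd, $M=k$.* The homogenization of $p_n$ has degree $n-2$. At $(2k,2k+2)$ it is $\frac{n(2k)^n}2$, so at $(k,k+1)$ it is $2nk^n$. It equals $2(X+Y)\hat f_1\hat f_2$, and $X+Y=2k+1=n$ there, so $\hat f_1\hat f_2(k,k+1)=k^n$. For instance $n=7$, $k=3$: $3\cdot81+2\cdot108+4\cdot144+2\cdot192+3\cdot256=2187=3^7$. If $p\mid a_1$ then $p\mid k$ and $\hat f_2(k,k+1)\equiv f_2(0)=a_2\not\equiv0\pmod p$; likewise with $1,2$ exchanged. Hence $|\hat f_i(k,k+1)|=a_i^n$. As $|k-(k+1)\alpha|=L(\alpha)/2$,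
$$\prod_{f_i(\alpha)=0}L(\alpha)=2^{d_i}a_i^{n-1}\qquad(n\text{ odd}).\tag{9}$$

*$n$ even.* $\hat f_1\hat f_2(n-1,n+1)=\frac n2(n-1)^n$. If $p\mid a_1$, then $p$ is odd, $\hat f_2(n-1,n+1)\equiv a_22^{d_2}\not\equiv0\pmod p$, and $p\nmid\frac n2$; likewise with $1,2$ exchanged. So $|\hat f_i(n-1,n+1)|=a_i^nb_i$ with integers $b_i\ge1$, $b_1b_2=\frac n2$, and
$$\prod_{f_i(\alpha)=0}L(\alpha)=a_i^{n-1}b_i\qquad(n\text{ even}).\tag{10}$$

**Step 4: for $n$ even, $b_i=|f_i(-1)|$.** By (4) and (10) the integer $|\mathrm{Res}(f_i,x^n+1)|=a_i^n\prod|1+\alpha^n|$ equals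
$$a_i^n\cdot2^{d_i}\cdot\frac{|f_i(-1)|}{a_i}\cdot\frac1{a_i^{n-1}b_i}=\frac{2^{d_i}|f_i(-1)|}{b_i}.$$
So $v_p(b_i)\le v_p(f_i(-1))$ for odd $p$. Since $b_1b_2=\frac n2=|f_1(-1)f_2(-1)|$ (Lemma 1), equality holds. For $p=2$: the 2-adic roots of $h$ are units, because the leading and constant coefficients are $n-1$. A root with residue $1$ has $0<v(\alpha-1)\le\frac12$ by Section 4(d). As $v(2)=1$ is larger,
$$v(1+\alpha)=v(\alpha-1)=v\big((n+1)(1-\alpha)-2\big)=v\big((n-1)-(n+1)\alpha\big).$$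
For the other roots both $1+\alpha$ and $(n-1)-(n+1)\alpha$ have the residue of $1-\alpha\neq 0$, up to sign, and are units. Multiply over the roots of $f_i$; since $a_i$ is odd, $v_2(b_i)=v_2(\hat f_i(n-1,n+1))=v_2(f_i(-1))$.

**Step 5: an inequality between $a_i$ and $d_i$.** As $L<2n$, (9) and (10) give in all cases
$$(n-1)\log a_i<d_i\,\mathcal L\qquad(i=1,2).\tag{11}$$

Number the factors so that $a:=a_1<a_2$. Thus $a^2<M$. Write $d=d_1$, $\Delta=\deg h$.

## 6. A lower bound for the resultant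

Let $S$ be the root set of $f_1$, and
$$X=\prod_{\{\alpha,\beta\}\subset S}|\alpha-\beta|^2,\qquad s_0=\prod_S|1-\alpha|,\qquad t_0=\prod_S|1+\alpha|.$$

**Step 1: the product of $|h'(\alpha)|$ over $S$.** For $n$ even, (5) gives $\prod_S|h'(\alpha)|=g^d/(s_0\prod_SL)$, and by (10) and Step 4 $\prod_SL=a^{n-1}|f_1(-1)|=a^nt_0$. For $n$ odd, $p_n=2(x+1)h$ gives $|h'(\alpha)|=\frac{|p_n'(\alpha)|}{2|1+\alpha|}$, so by (9) $\prod_S|h'(\alpha)|=g^d/(s_0\cdot2^dt_0\cdot2^da^{n-1})$. Since $\Delta+2=n$ resp. $n-1$, in both cases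
$$\prod_S|h'(\alpha)|=\frac{(g/q)^d}{a^{\Delta+2}s_0t_0}.\tag{12}$$
The same computation applies to $f_1=h$ itself. For $n=5$, $h=2x^2+x+2$: the right side is $30^2/(16\cdot\frac52\cdot\frac32)=15$, and the left side is $|\mathrm{Disc}\,h|=|1-16|=15$.

**Step 2: from derivatives to the resultant.** On $S$ we have $h'=f_1'f_2$. With $\mathrm{Disc}f_1=a^{2d-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$ we have $\prod_S|f_1'|=a^dX=|\mathrm{Disc}f_1|/a^{d-2}$, and $\prod_S|f_2|=|\mathrm{Res}(f_1,f_2)|/a^{d_2}$. So by (12)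
$$|\mathrm{Disc}f_1|\,|\mathrm{Res}(f_1,f_2)|=a^{\Delta-2}\prod_S|h'(\alpha)|=\frac{(g/q)^d}{a^4s_0t_0},\qquad|\mathrm{Disc}f_1|=a^{2d-2}X.\tag{13}$$

**Step 3: $Xs_0t_0$ is not too large.** Hadamard's inequality bounds the modulus of a determinant by the product of the Euclidean lengths of its rows. For the Vandermonde matrices of the points $S$ and $S\cup\{1,-1\}$, all on the unit circle, it gives
$$X\le d^d,\qquad 4Xs_0^2t_0^2\le(d+2)^{d+2}.$$
Multiply and take square roots: $Xs_0t_0\le\frac12d^{d/2}(d+2)^{(d+2)/2}=\frac12(d+2)d^d(1+\frac2d)^{d/2}<\frac e2(d+2)d^d$. With (13),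
$$\frac{\log|\mathrm{Res}(f_1,f_2)|}d>D:=\log\frac g{q\,d\,a^2}-s,\qquad s:=\frac1d\Big(1+\log\frac{d+2}2+2\log a\Big).\tag{14}$$

## 7. An upper bound for the resultant

With $N_p=p^em$ as in Section 4, put
$$K_p=e-1\ (p\text{ odd}),\qquad K_2=e\ (n\text{ even}),\qquad K_2=e-2\ (n\text{ odd}).$$

**Proposition 8.** $v_p(\mathrm{Res}(f_1,f_2))\le\sum_{k=1}^{K_p}\min(d,N_p/p^k)$ for $p\mid g$, and $v_p(\mathrm{Res}(f_1,f_2))=0$ for $p\nmid g$.

**Step 1: $p\nmid g$.** Then $p\ge5$, as $6\mid g$. A multiple root $\bar\alpha$ of $h$ modulo $p$ is one of $p_n$ modulo $p$. Here $\bar\alpha\ne0$ as $p_n(0)=n-1$, and $\bar\alpha\ne1$ as $p_n(1)=g/6$. It is a multiple root of $F_n$, so (6) gives $\bar\alpha^n=1$. But then $F_n(\bar\alpha)=2n(\bar\alpha-1)\ne0$, a contradiction. So $h$ modulo $p$ is separable, and its leading coefficient $M$ is a unit. Hence $p\nmid\mathrm{Res}$.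

**Step 2: non-unit roots contribute nothing, $p\mid g$.** If $p\nmid M$, all roots of $h$ are units and $a_1,a_2$ are units. If $p\mid M$, let $p^\varepsilon\|a_i$, $\varepsilon\ge1$, and let $i'$ be the other index. By Section 5, Step 2, the coefficient of $x^{d_i-1}$ in $f_i$ is a unit, and by palindromicity so is that of $x$. The Newton polygon shows that $f_i$ has one root of valuation $\varepsilon$, one of valuation $-\varepsilon$, and otherwise unit roots. The factor $f_{i'}$ has unit leading and constant coefficients, so its roots are units. In $\mathrm{Res}=\pm a_1^{d_2}a_2^{d_1}\prod(\alpha-\alpha')$ the factor $a_i^{d_{i'}}$ contributes $\varepsilon d_{i'}$, the root of valuation $-\varepsilon$ contributes $-\varepsilon d_{i'}$, and the root of valuation $\varepsilon$ contributes $0$. So in all cases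
$$v_p(\mathrm{Res})=\sum v(\alpha-\alpha')\quad\text{over unit roots }\alpha\text{ of }f_1,\ \alpha'\text{ of }f_2\text{ in a common disc }U_\zeta.$$

**Step 3: one block against the lower ones.** Put $j_0=2$, except $j_0=3$ for $p=2$, $n$ odd. By Proposition 7, for $j\ge j_0$ the block $B_j$ lies entirely in $f_1$ or in $f_2$ and $|B_j|=p^j-p^{j-1}$. A block of index $<j_0$ also lies in a single $f_i$, except possibly $B_1$ in line 6. Let $\Lambda_j(\zeta)$ be the number of roots in the blocks of $U_\zeta$ below $B_j$. Summing sizes: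

* $p$ odd: $\Lambda_j(\zeta)$ is $p^{j-1}$ for $\zeta\ne\pm1$, $p^{j-1}-3$ for $\zeta=1$, and $p^{j-1}\pm1$ for $\zeta=-1$, with $+1$ only if $n$ is even and $p\mid n$;
* $p=2$: $\Lambda_j(\zeta)$ is $2^{j-1}$ for $\zeta\ne1$; for $\zeta=1$ it is $2^{j-1}-2$ ($n$ even) or $2^{j-1}-4$ ($n$ odd).

So $\Lambda_j(\zeta)\le|B_j|$ (for $p$ odd because $p^{j-1}+1\le2p^{j-1}\le p^j-p^{j-1}$). Also $\sum_\zeta\Lambda_j(\zeta)\le mp^{j-1}$, since a $+1$ at $-1$ is outweighed by the $-3$ at $1$.

Let $\gamma_j(\zeta)$ be the sum of $v(\alpha-\alpha')$ over pairs from different factors, one root in $B_j$ and one in a lower block. By Proposition 7, item 2, each pair contributes $1/|B_j|$. If $B_j$ belongs to $f_2$, then $\gamma_j(\zeta)$ is the number of $f_1$-roots in lower blocks. If $B_j$ belongs to $f_1$, then $\gamma_j(\zeta)$ is the number of $f_2$-roots in lower blocks, so $\gamma_j(\zeta)\le\Lambda_j(\zeta)\le|B_j|\le\#\{f_1\text{-roots in }U_\zeta\}$. In both cases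
$$\gamma_j(\zeta)\le\min\big(\Lambda_j(\zeta),\ \#\{f_1\text{-roots in }U_\zeta\}\big),\qquad\sum_\zeta\gamma_j(\zeta)\le\min(d,mp^{j-1})=\min\Big(d,\frac N{p^{e-j+1}}\Big).$$

**Step 4: summation.** For $j_0\le j\le e$ the exponent $k=e-j+1$ runs from $1$ to $e-j_0+1$. This is $K_p$, except for $p=2$, $n$ even, where it is $e-1$. In that case a split block $B_1$ adds exactly $1$ (Proposition 7, item 3) for its disc, which contains an $f_1$-root. Altogether this is at most $\min(d,m)=\min(d,N/2^e)$, the term $k=e=K_2$. Pairs inside one block do not otherwise occur. This proves Proposition 8. $\square$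

Hence
$$\frac{\log|\mathrm{Res}(f_1,f_2)|}d\le R:=\sum_{p\mid g}\log p\sum_{k=1}^{K_p}\min\Big(1,\frac{N_p}{d\,p^k}\Big).\tag{15}$$
For $n=21$, $g=20\cdot21\cdot22$, all $K_p$ are $0$ and $R=0$. **It remains to show $R<D$ in every case**, since this contradicts (14) and (15).

## 8. Two sufficient inequalities for $R<D$

The bound $R$ depends on how the prime powers in $g$ are distributed. What we know in general is that $\sum_pv_p(g)\log p=\log g<3\log n$. So we charge a fixed price $t$ for every prime factor of $g$, and what exceeds this price is a function of one variable only.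

Put $\tau=\frac{n+1}d$, $\xi=\log n$, $\rho=\frac{n+1}{n-1}$. Then $\frac g{qda^2}=\frac{n(n-1)\tau}{qa^2}$.

**Step 1: the range of $\tau$.** By (11) for $f_2$ and $a_2>\sqrt M$, $d_2>(n-1)\frac{\log M}{2\mathcal L}$. As $d+d_2=\Delta<n-1$, and $\mathcal L-\log M=\log\frac{2n}{n-1}$ for both parities,
$$\frac d{n-1}<1-\frac{\log M}{2\mathcal L}=\frac12+\frac{\log(2n/(n-1))}{2\mathcal L}\le\psi(n):=\frac12+\frac{\log(2n/(n-1))}{2\log n}.$$
The function $\psi$ decreases, and $\psi(13)<0.651$, $\psi(100)<0.577$. Since $\tau>1/\psi(n)$,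
$$\tau>1.5\ (n\ge13),\qquad\tau>1.7\ (n\ge100).\tag{16}$$
By (11) for $f_1$ and $a\ge2$ ($n$ odd) resp. $a\ge3$ ($n$ even), $d>\frac{(n-1)\log2}{\log n}$. (For $n$ even use $\frac{\log3}{\log2n}\ge\frac{\log2}{\log n}$, which means $\log n\,\log\frac32\ge(\log2)^2$ and holds for $n\ge4$.) So
$$\tau<\frac{\rho\,\xi}{\log2},\qquad\frac{2\log a}d<\frac{2\mathcal L}{n-1}.\tag{17}$$

**Step 2: an upper bound for $R$.** For $0<t<1$ put $\beta_2=3$, $\beta_p=1$ for $p$ odd, and
$$C_t(\tau)=\sum_p\log p\Big[\sum_{k\ge1}\big(\min(1,\tau p^{-k})-t\big)^+-\beta_pt\Big]^+,$$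
a nondecreasing function of $\tau$. We have $N_p/d\le\tau$ and $\min(1,u)\le t+(\min(1,u)-t)^+$, so the inner sum in (15) is at most $K_pt+\sum_{k\ge1}(\min(1,\tau p^{-k})-t)^+$. Now $v_p(g)=K_p+1$ for $p$ odd, $v_2(g)=K_2+3$ for $n$ odd, $v_2(g)=K_2$ for $n$ even. So $K_p=v_p(g)-\beta_p$, except that for $p=2$, $n$ even we must add $3$. Hence
$$R\le t\log g+C_t(\tau)\ (n\text{ odd}),\qquad R\le t\log g+C_t(\tau)+3t\log2\ (n\text{ even}),\qquad\log g<3\xi.\tag{18}$$

**Step 3: two lower bounds for $D$.** From $a^2<M$,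
$$D>\xi+\log\tau-\log2-s\ (n\text{ odd}),\qquad D>\xi+\log\tau-s\ (n\text{ even}).$$
From (11), $2\log a<\frac{2d\mathcal L}{n-1}=\frac{2\rho}\tau\mathcal L$, and $\log n(n-1)=2\xi+\log(1-\frac1n)$. So
$$D\ge2\xi+\log(1-\tfrac1n)+\log\tau-2\log2-\tfrac{2\rho}\tau\xi-s\ (n\text{ odd}),$$
$$D\ge2\xi+\log(1-\tfrac1n)+\log\tau-\tfrac{2\rho}\tau(\xi+\log2)-s\ (n\text{ even}).$$

**Step 4: the two inequalities.** Comparing with (18), $R<D$ follows, **for both parities**, from either of
$$(1-3t)\xi+\log\tau-\log2-s>C_t(\tau)\qquad(t\le\tfrac13),\tag{I}$$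
$$\big(2-\tfrac{2\rho}\tau-3t\big)\xi+\log\tau-2\log2+\log(1-\tfrac1n)-s>C_t(\tau)\qquad(2-\tfrac{2\rho}\tau-3t\ge0).\tag{II}$$
For $n$ odd this is immediate. For $n$ even the required inequality has on its left side $(1-3t)\log2$, resp. $(2-\frac{2\rho}\tau-3t)\log2$, more.

The function $d\mapsto\frac1d(1+\log\frac{d+2}2)$ is decreasing, since $\frac d{d+2}<1+\log\frac{d+2}2$.

## 9. The case $n\ge100$

**Step 1: constants.** Here $\xi\ge4.605$, $2\rho\le2.041$, $\log(1-\frac1n)\ge-0.0101$. Since $d>\frac{(n-1)\log2}{\log n}\ge14.9$,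
$$s\le\frac{1+\log8.45}{14.9}+\frac{2\log200}{99}<0.211+0.108<0.32,$$
so (II) follows from
$$\big(2-\tfrac{2.041}\tau-3t\big)\xi+\log\tau-1.72>C_t(\tau).\tag{19}$$
For $\tau\le2.5$ we do better: $d\ge\frac{101}{2.5}=40.4$, and $\frac{2\log a}d<\frac{\log n}d=\frac{\xi\tau}{n+1}\le0.1141$ because $a^2<M<n$. With $\frac{1+\log21.2}{40.4}<0.101$ this gives $s<0.216$.

**Step 2: a finite check for $1.7<\tau\le10$.** The left sides increase with $\xi$ and $\tau$, and $C_t$ does not decrease. So it suffices to compare the left side at the left end of an interval with $C_t$ at the right end. An odd prime with $\tau/p\le2t$ contributes $0$ to $C_t(\tau)$: the term $k=1$ gives at most $t$, and $\tau/p^k\le\frac{2t}3<t$ for $k\ge2$. This disposes of all primes $\ge13$ in every row below. The brackets $[\cdot]^+$ at the right ends are as follows (four decimals; all terms shown).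

| $\tau$, $t$ | $2$ | $3$ | $5$ | $7$ | $11$ |
|---|---|---|---|---|---|
| $2.5$, $\frac16$ | $.8333+.4583+.1458-.5$ | $.6667+.1111-.1667$ | $.3333-.1667$ | $.1905-.1667$ | $0$ |
| $2.8$, $.2$ | $.8+.5+.15-.6$ | $.7333+.1111-.2$ | $.36-.2$ | $0$ | $0$ |
| $3.3$, $.2$ | $.8+.625+.2125+.0063-.6$ | $.8+.1667-.2$ | $.46-.2$ | $.2714-.2$ | $0$ |
| $4$, $.2$ | $.8+.8+.3+.05-.6$ | $.8+.2444-.2$ | $.6-.2$ | $.3714-.2$ | $0$ |
| $5$, $.25$ | $.75+.75+.375+.0625-.75$ | $.75+.3056-.25$ | $.75-.25$ | $.4643-.25$ | $0$ |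
| $6$, $.3$ | $.7+.7+.45+.075-.9$ | $.7+.3667-.3$ | $.7-.3$ | $.5571-.3$ | $0$ |
| $7$, $.3$ | $.7+.7+.575+.1375-.9$ | $.7+.4778-.3$ | $.7-.3$ | $.7-.3$ | $.3364-.3$ |
| $10$, $.4$ | $.6+.6+.6+.225-1.2$ | $.6+.6-.4$ | $.6-.4$ | $.6-.4$ | $.5091-.4$ |

Multiplying by $\log p$ and rounding up gives the contributions in the next table. Row 1 uses (I) with $s<0.216$, the other rows use (19). In the last row $\xi>\tau\log2/\rho\ge0.679\cdot7>4.75$ is used, from (17).

| $\tau\in$ | type, $t$ | left side at the left end | contributions of $2,3,5,7,11$ | $C_t\le$ |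
|---|---|---|---|---|
| $[1.7,2.5]$ | I, $\frac16$ | $.5(4.605)+.5306-.6932-.216\ge1.92$ | $.650,.672,.269,.047,0$ | $1.64$ |
| $[2.5,2.8]$ | II, $.2$ | $.5836(4.605)+.9162-1.72\ge1.88$ | $.590,.709,.258,0,0$ | $1.56$ |
| $[2.8,3.3]$ | II, $.2$ | $.6710(4.605)+1.0296-1.72\ge2.39$ | $.724,.843,.419,.140,0$ | $2.13$ |
| $[3.3,4]$ | II, $.2$ | $.7815(4.605)+1.1939-1.72\ge3.07$ | $.936,.928,.644,.334,0$ | $2.85$ |
| $[4,5]$ | II, $.25$ | $.7397(4.605)+1.3862-1.72\ge3.07$ | $.824,.886,.805,.418,0$ | $2.94$ |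
| $[5,6]$ | II, $.3$ | $.6918(4.605)+1.6094-1.72\ge3.07$ | $.711,.843,.644,.501,0$ | $2.70$ |
| $[6,7]$ | II, $.3$ | $.7598(4.605)+1.7917-1.72\ge3.56$ | $.841,.965,.644,.779,.088$ | $3.32$ |
| $[7,10]$ | II, $.4$ | $.5084(4.75)+1.9459-1.72\ge2.63$ | $.572,.879,.322,.390,.262$ | $2.43$ |

In every row the left side exceeds $C_t$.

**Step 3: $\tau\ge10$.** Take $t=\frac12$. Then $2-\frac{2.041}\tau-\frac32\ge.2959$ and $\xi\ge.679\,\tau$, so the left side of (19) is at least $.2009\,\tau+\log\tau-1.72$. For a prime $p$ let $j=\#\{k\ge1:p^k<2\tau\}$; only these $k$ have $\tau p^{-k}>\frac12$, so $\sum_k(\min(1,\tau p^{-k})-\frac12)^+\le\frac j2$. An odd $p$ contributes at most $\frac{(j-1)^+}2\log p$. This is $0$ unless $p^2<2\tau$, and then, as $p^j<2\tau$, it is at most $\frac12\log\frac{2\tau}p\le\frac12\log\frac{2\tau}3$. The prime $2$ contributes at most $\frac{(j-3)^+}2\log2\le\frac12\log\frac{2\tau}8$ (here $2\tau\ge20$). With $z=\sqrt{2\tau}\ge\sqrt{20}$ there are at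 most $\frac{z-1}2$ odd primes below $z$, so
$$C_{1/2}(\tau)\le\tfrac{z-1}4\log\tfrac{z^2}3+\tfrac12\log\tfrac{z^2}8.$$
Substituting $\tau=z^2/2$ and collecting constants ($-\log2-1.72+\frac12\log8>-1.374$), it suffices that
$$H(z)=.1004z^2+\log z-1.374-\tfrac{z-1}4\log\tfrac{z^2}3>0\qquad(z\ge\sqrt{20}).$$
Now $H(\sqrt{20})>0.4$. Next, $H'(z)=.2008z+\frac3{2z}-\frac12-\frac14\log\frac{z^2}3$ and $H'(\sqrt{20})>.2$. Finally $H''(z)=.2008-\frac3{2z^2}-\frac1{2z}\ge.2008-.075-.112>0$. So $H>0$.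

Hence $R<D$ for all $n\ge100$.

## 10. The case $n\le99$

**Step 1: a bound for $D$ in terms of $n$ only.** By $a^2<M$ and (17), $D\ge J(d)$ with
$$J(d)=\log\frac{n(n+1)}{2d}-\frac{1+\log((d+2)/2)}d-\frac{2\mathcal L}{n-1}\qquad(n\text{ odd}),$$
and with $\frac{n(n+1)}d$ in place of $\frac{n(n+1)}{2d}$ for $n$ even. $J$ decreases for $d\ge2$: its derivative is negative if and only if $1+\log\frac{d+2}2<d+\frac d{d+2}$, and $1+\log(1+\frac d2)\le1+\frac d2\le d$. By (16), $d<d^*:=\frac{n+1}{1.5}$. So, with $s^*=\frac{1+\log((d^*+2)/2)}{d^*}+\frac{2\mathcal L}{n-1}$, which decreases in $n$ within each parity,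
$$e^D\ge.75\,n\,e^{-s^*}\ (n\text{ odd}),\qquad e^D\ge1.5\,n\,e^{-s^*}\ (n\text{ even}),$$
and these bounds increase with $n$. On the other side $R\le\log Q$ with $Q:=\prod_{p\mid g}p^{K_p}$. The values of $s^*$ needed (first term $+$ second term, rounded up) are:

| $n$ | 13 | 25 | 81 | 97 | 16 | 22 | 34 | 64 |
|---|---|---|---|---|---|---|---|---|
| $s^*\le$ | .294+.428 | .189+.269 | .080+.110 | .070+.096 | .256+.463 | .207+.361 | .152+.256 | .096+.155 |

**Step 2: $n$ odd.** To compute $Q$: an odd prime power $p^e$ exactly dividing one of $n-1,n,n+1$ contributes $p^{e-1}$, and the $2$-power $2^e$ in the multiple of $4$ contributes $2^{e-2}$. The $n$ with $\frac{n-1}2$ not a prime power are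

* with $Q=1$: $13,21,29,43,61,67,69,77,85,93$;
* $n:Q$ for the others: $25:2\cdot5$, $31:8$, $37:3$, $41:2$, $45:3$, $49:4\cdot7\cdot5=140$, $53:9$, $57:2$, $71:2\cdot3$, $73:2\cdot3$, $79:4$, $81:4\cdot27=108$, $89:2\cdot3$, $91:3$, $97:8\cdot7=56$.

For $n=13$, $D\ge\log9.75-.722>1.5>0$, which settles $n=13,21$. For $n=25$, $s^*\le.458$ and $e^D>11.8$, which settles all $n\ge25$ with $Q\le10$. For $n=97$, $s^*\le.166$ and $e^D>61>56$. Two values remain.

*$n=49$.* $M=24=3\cdot8$, so $a=3$ (the $a_i$ are coprime and $>1$), and (11) gives $d>\frac{48\log3}{\log49}>13.5$. Here $N_2=48$, $K_2=2$; $N_7=49$, $K_7=1$; $N_5=50$, $K_5=1$. So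
$$R\le\log2\,\Big(1+\frac{12}{13.5}\Big)+\frac7{13.5}\log7+\frac{10}{13.5}\log5<3.6.$$
Exactly, $D=\log\frac{117600}{36d}-\frac1d(1+\log\frac{d+2}2+2\log3)$. Its derivative in $d$ is negative if and only if $1+\log\frac{d+2}2+2\log3<d+\frac d{d+2}$. This holds at $d=13.5$, where the left side is $<5.3$. Hence it holds for all $d\ge13.5$, since the left side has derivative $\frac1{d+2}<1$ while $d+\frac{d}{d+2}$ has derivative $>1$. As $d<33.4$,
$$D\ge\log\frac{117600}{36\cdot33.4}-\frac{1+\log17.7+2\log3}{33.4}>4.5-.2>4.2.$$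

*$n=81$.* $M=40=5\cdot8$, so $a=5$ and $d>\frac{80\log5}{\log81}>29.2$. Here $N_2=80$, $K_2=2$ and $N_3=81$, $K_3=3$, so $R\le\log2\,(1+\frac{20}{29.2})+\frac{27+9+3}{29.2}\log3<2.7$, while $D\ge\log60.75-.19>3.9$.

**Step 3: $n$ even.** Now $2^e\|n$ contributes $2^e$. The $n$ with $n-1$ not a prime power, and $Q$, are: $16:16$, $22:2$, $34:2$, $36:4\cdot3$, $40:8$, $46:2\cdot3$, $52:4$, $56:8$, $58:2$, $64:64\cdot3=192$, $66:2$, $70:2$, $76:4\cdot5$, $78:2$, $86:2$, $88:8$, $92:4$, $94:2$, $96:32$.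

For $n=22$, $s^*\le.568$ and $e^D>18>2$. For $n=34$, $s^*\le.408$ and $e^D>33$. This settles everything except $n=16,64$.

*$n=16$.* $M=15$, $a=3$, $d>\frac{15\log3}{\log32}>4.75$, so $d\ge5$. $R\le\log2\,(1+\frac45+\frac25+\frac15)<1.7$, and $D\ge\log24-.72>2.4$.

*$n=64$.* $M=63=7\cdot9$, so $a=7$ and $d>\frac{63\log7}{\log128}>25.2$. $R\le\log2\,(1+\frac{16+8+4+2+1}{25.2})+\frac{21}{25.2}\log3<2.5$, and $D\ge\log96-.26>4.3$.

So $R<D$ always, contradicting $D<\frac1d\log|\mathrm{Res}(f_1,f_2)|\le R$. This proves **Theorem 1**. $\blacksquare$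

## 11. The degrees of $\tan\theta$, $\sin\theta$, $\cos\theta$, and derivatives of Chebyshev polynomials

Now $n\ge4$ is arbitrary again; Proposition 7 holds for all of these. Let $\theta$ be as in Theorem 2 and $\alpha=e^{2i\theta}$. By (3), $F_n(\alpha)=0$, and $\alpha\ne\pm1$ since $\sin\theta\cos\theta\ne0$, so $\alpha$ is a root of $h$. Put $w=\alpha+\alpha^{-1}=2\cos2\theta$.

**Step 1: $\cos2\theta$ and $\tan^2\theta$.** By Theorem 1, $[\mathbb Q(\alpha):\mathbb Q]=\deg h=2r$. By Lemma 2, $\alpha$ is not real and $w$ is, so $[\mathbb Q(\alpha):\mathbb Q(w)]=2$ and $w$ has degree $r$. So has $\tan^2\theta=\frac{2-w}{2+w}$, a generator of $\mathbb Q(w)$. Since $4\sin^2\theta=2-w$ and $4\cos^2\theta=2+w$, the remaining degrees are $2r$ as soon as $2-w$, $2+w$ and $\frac{2-w}{2+w}$ are not squares in $\mathbb Q(w)$.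

**Step 2: a block around $\pm1$ detects non-squares.** Let $p$ be odd, $\zeta=\pm1$, and let $B$ be a nonempty block at $\zeta$ of even size $b$. By Proposition 7 it is a single orbit over $\mathbb Q_p$, and it consists of all roots $\beta$ of $h$ with $v(\beta-\zeta)=1/b$, since the block sizes at $\zeta$ are distinct. Since $\beta^{-1}-\zeta=-\zeta(\beta-\zeta)/\beta$, $B$ is stable under $\beta\mapsto\beta^{-1}$, which has no fixed point on it. So $w_\beta=\beta+\beta^{-1}$ takes $\frac b2$ values, all conjugate, and $[\mathbb Q_p(w_\beta):\mathbb Q_p]=\frac b2$. Now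
$$2-\zeta w_\beta=-\zeta(\beta-\zeta)^2/\beta$$
has valuation $\frac2b$, so it is a uniformizer of $\mathbb Q_p(w_\beta)$ and not a square there. And $2+\zeta w_\beta$ has the residue of $4$, so it is a unit. Since $h$ is irreducible, $w\mapsto w_\beta$ embeds $\mathbb Q(w)$ in $\mathbb Q_p(w_\beta)$. So $2-\zeta w$ is not a square in $\mathbb Q(w)$. For $\zeta=1$ also $\frac{2-w}{2+w}$ maps to a uniformizer and is not a square.

**Step 3: $2-w$ and $\frac{2-w}{2+w}$.** Some prime $p\ge5$ divides $g$. Suppose not. If $n$ is even, $n\pm1$ are powers of $3$, so $n=2$. If $n$ is odd, $n$ is a power of $3$, so $n\pm1$ are powers of $2$ and $n=3$. Both are excluded. By line 1 of Proposition 7, $B_1$ at $\zeta=1$ has size $p-3\ge2$, which is even, and Step 2 applies.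

**Step 4: $2+w$.** If $n$ is odd, an odd prime $p$ divides $n^2-1$ (otherwise $n=3$). Then $N_p=n\pm1$ is even, so $-1\in\mu_m$, and line 3 gives a block of even size $p-1$ at $-1$. If $n$ is even and an odd prime $p$ divides $n$, line 4 gives a block of even size $p+1$. In both cases Step 2 with $\zeta=-1$ applies. If $n=2^e$, $e\ge2$: $2+w=(1+\alpha)(1+\alpha^{-1})$, so
$$N_{\mathbb Q(w)/\mathbb Q}(2+w)=\prod_{h(\beta)=0}(1+\beta)=\frac{h(-1)}{n-1}=\frac{2^{e-1}}{2^e-1}$$
in lowest terms. As $2^e-1\equiv3\pmod4$ is not a square, $2+w$ is not a square. This proves the statements on degrees.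

**Step 5: Chebyshev and Gegenbauer polynomials.** Recall $T_n(\cos\theta)=\cos n\theta$, $U_{n-1}(\cos\theta)=\frac{\sin n\theta}{\sin\theta}$, and $\sum_kC^{(\lambda)}_k(z)s^k=(1-2zs+s^2)^{-\lambda}$, so that $C_k^{(1)}=U_k$. Then $T_n'=nU_{n-1}$, and differentiating the generating function for $\lambda=1$ gives $U_{n-1}'=2C^{(2)}_{n-2}$. So $T_n''=nU_{n-1}'=2nC^{(2)}_{n-2}$. By differentiation and (2),
$$U_{n-1}'(\cos\theta)=\frac{\sin n\theta\cos\theta-n\cos n\theta\sin\theta}{\sin^3\theta}=-\frac{G(\theta)}{2\sin^3\theta}.$$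
So the $n-2$ zeros of $U_{n-1}'$ are the numbers $\cos\theta$ for the $n-2$ zeros $\theta\in(0,\pi)$ of $G$ in Lemma 2. They are distinct, and they include $z=0$ (that is, $\theta=\frac\pi2$, $\alpha=-1$) exactly when $n$ is odd. The remaining factor has degree $2r$ and its roots have degree $2r$, so it is irreducible. For $n=4$: $T_4''=96z^2-16$, and $\cos^2\theta=\frac16$.

**Step 6: the polynomial in $t$.** For $t=\tan\theta$, $(1+it)^n=e^{in\theta}/\cos^n\theta$, so by (2)
$$\operatorname{Im}(1+it)^n-nt\operatorname{Re}(1+it)^n=-\frac{G(\theta)}{2\cos^{n+1}\theta}=0.$$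
As polynomials in $t$,
$$\operatorname{Im}(1+it)^n-nt\operatorname{Re}(1+it)^n=\sum_k(-1)^k\Big[\tbinom n{2k+1}-n\tbinom n{2k}\Big]t^{2k+1}=-2\sum_{k\ge1}(-1)^kk\tbinom{n+1}{2k+1}t^{2k+1}.$$
Indeed $\binom n{2k+1}=\frac{n-2k}{n+1}\binom{n+1}{2k+1}$ and $\binom n{2k}=\frac{2k+1}{n+1}\binom{n+1}{2k+1}$, and $n-2k-n(2k+1)=-2k(n+1)$. Dividing by $-2t^3$ gives the polynomial of Theorem 2. Its degree is $2\lfloor n/2\rfloor-2=2r$, and it has the root $\tan\theta\ne0$ of degree $2r$. So it is irreducible.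

**Step 7: common factors.** Write $h_n$ for $h$. It is irreducible and primitive, of degree $n-2$ with leading coefficient $n-1$ ($n$ even), resp. of degree $n-3$ with leading coefficient $\frac{n-1}2$ ($n$ odd). If $h_m$ and $h_n$ have a common root, then $h_m=h_n$. Suppose this happens for $m\ne n$. Comparing degrees, $\{m,n\}=\{2j,2j+1\}$. Comparing leading coefficients, $2j-1=j$, so $j=1$, excluded. Since $x+1$ divides $p_n$ at most once and does not divide $h_n$, $\gcd(p_m,p_n)\in\{1,x+1\}$. This proves **Theorem 2**. $\blacksquare$
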